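# Undecidability of contextual equivalence in the nu-calculus

## 1. A total language over two ground types, and the guess that equivalence is decidable

The first guess is that program equivalence in the nu-calculus is decidable. The only base data are booleans and names, a name can only be compared with another name, there is no recursion, and every program terminates. One expects that a term has only finitely many essentially different things to show to its surroundings, and that a program could list them. Let us fix the language and test this guess on small cases.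

**Definition (the nu-calculus of Pitts and Stark).** Types are $A::=\mathrm{Bool}\mid\mathrm{Name}\mid A\to A$. Terms are built from variables $x$; names $n$, which are atoms of type $\mathrm{Name}$; the constants $\mathrm{true},\mathrm{false}$; conditionals $\mathsf{if}\ M\ \mathsf{then}\ M'\ \mathsf{else}\ M''$; equality tests $M=M'$ of type $\mathrm{Bool}$ for $M,M'$ of type $\mathrm{Name}$; fresh-name generation $\nu n.M$, which binds $n$; abstractions $\lambda x{:}A.M$; and applications $MM'$. The judgement $S;\Gamma\vdash M:A$ has a finite set $S$ of names containing the free names of $M$, and a context $\Gamma$ for variables. Terms are identified up to renaming of bound variables and bound names. "Closed" means without free variables; a closed term may contain free names. We write $\mathrm{fn}(M)$ for the set of free names. Closed values are names, booleans and closed abstractions.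

**Definition (evaluation).** $S\vdash M\Downarrow_{S'}V$ says that $M$, run with the names of $S$ in use, returns the value $V$ and allocates the set $S'$ of new names. Below, $\uplus$ is disjoint union, and all allocated sets are disjoint from each other and from $S$.

- $S\vdash V\Downarrow_\emptyset V$ for closed values $V$.
- If $S\vdash M\Downarrow_{S_1}\mathrm{true}$ and $S\cup S_1\vdash M'\Downarrow_{S_2}V$, then $S\vdash\mathsf{if}\ M\ \mathsf{then}\ M'\ \mathsf{else}\ M''\Downarrow_{S_1\uplus S_2}V$; similarly for $\mathrm{false}$ and $M''$.
- If $S\vdash M\Downarrow_{S_1}n$ and $S\cup S_1\vdash M'\Downarrow_{S_2}n'$, then $S\vdash(M=M')\Downarrow_{S_1\uplus S_2}b$ with $b=\mathrm{true}$ iff $n=n'$.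
- If $S\vdash M\Downarrow_{S_1}\lambda x.Q$, $S\cup S_1\vdash M'\Downarrow_{S_2}V'$ and $S\cup S_1\cup S_2\vdash Q[V'/x]\Downarrow_{S_3}V$, then $S\vdash MM'\Downarrow_{S_1\uplus S_2\uplus S_3}V$.
- If $n\notin S$ and $S\cup\{n\}\vdash M\Downarrow_{S_1}V$, then $S\vdash\nu n.M\Downarrow_{\{n\}\uplus S_1}V$.

We abbreviate $\mathsf{new}=\nu n.n$ and $\mathsf{let}\ x=M\ \mathsf{in}\ M'=(\lambda x.M')M$. For example, $\mathsf{new}=\mathsf{new}$ (an equality test) evaluates to $\mathrm{false}$, since two different names are allocated, while $\mathsf{let}\ x=\mathsf{new}\ \mathsf{in}\ (x=x)$ evaluates to $\mathrm{true}$.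

**Fact 0.** (i) If $S;\emptyset\vdash M:A$, then $S\vdash M\Downarrow_{S_1}V$ for some $S_1,V$. (ii) $(S_1,V)$ is unique up to a bijective renaming of $S_1$. In particular a closed term of type $\mathrm{Bool}$ has exactly one result.

*Proof.* (i) We use a reducibility predicate. Call every closed value of ground type good. Call a closed abstraction $\lambda x.Q:A\to B$ good if for each good $V'$ of type $A$ and each finite $S'\supseteq\mathrm{fn}(\lambda x.Q)\cup\mathrm{fn}(V')$ there are $S''$ and a good $U$ with $S'\vdash Q[V'/x]\Downarrow_{S''}U$. We show by induction on $M$: for every substitution $\gamma$ of good values for the free variables of $M$ and every finite $S\supseteq\mathrm{fn}(M\gamma)$, the term $M\gamma$ evaluates over $S$ to a good value. Variables, names and constants are clear. For $\lambda x.M_1$, the term $(\lambda x.M_1)\gamma$ is a value, and it is good because $(M_1\gamma)[V'/x]=M_1(\gamma,x\mapsto V')$ evaluates to a good value by induction. For $M_1M_2$, run $M_1\gamma$ to a good $\lambda x.Q$, then $M_2\gamma$ to a good $V'$, both over sets that contain the free names; goodness of $\lambda x.Q$ supplies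 the third premise. Conditionals and equality tests run their subterms in order. For $\nu n.M_1$ choose $n\notin S$ and use the induction hypothesis over $S\cup\{n\}$.

(ii) Applying a permutation of names to a derivation gives a derivation, because the rules are invariant under permutations. Take two derivations over $S$ for the same $M$ and induct on the first. Both end with the same rule. The induction hypothesis for the first premises gives a permutation that fixes $S$ and carries the second outcome to the first; apply it to the whole second derivation, whose conclusion still concerns $M$ over $S$. Now the first premises have the same outcome, the second premises concern the same term over the same set, and we repeat, with permutations that also fix the names identified so far. In the rule for $\nu$ first apply a permutation fixing $S$ that makes the two allocated names equal. $\square$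

Also, a derivation over $S$ whose allocated names avoid $N\supseteq S$ remains a derivation when $N$ is in use, because the set in use matters only for freshness.

**Definition (contextual equivalence).** For $S;\emptyset\vdash t_1,t_2:A$, write $t_1\cong t_2$ iff for every program context $C[-]$ with $S;\emptyset\vdash C[t_1]:\mathrm{Bool}$ and $S;\emptyset\vdash C[t_2]:\mathrm{Bool}$,
$$\exists S_1.\ S\vdash C[t_1]\Downarrow_{S_1}\mathrm{true}\iff\exists S_2.\ S\vdash C[t_2]\Downarrow_{S_2}\mathrm{true}.$$
The problem is whether there is an algorithm which, given $S$, $A$, $t_1$, $t_2$, decides $t_1\cong t_2$.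

**Example 1 (ground types: the guess holds).** Let $A$ be $\mathrm{Bool}$ or $\mathrm{Name}$, let $S;\emptyset\vdash t:A$ and $S\vdash t\Downarrow_{S_1}v$. Put $t^\circ=v$ if $v$ is a boolean or a name of $S$, and $t^\circ=\mathsf{new}$ if $v\in S_1$. I claim $t\cong t^\circ$. Once this is known, equivalence at ground types is decided by running both terms: equal $t^\circ$ gives equivalence, and different $t^\circ$ are separated by $C=[-]$ at $\mathrm{Bool}$ and by a context $[-]=s$ with $s\in S$ at $\mathrm{Name}$.

To prove the claim, we show: if $S\subseteq K\subseteq N$ are finite, $P$ is a typed term with $\mathrm{fn}(P)\subseteq K$ and no free variable except possibly $y:A$, and $N\vdash P[t/y]\Downarrow_{N'}V$, then there are $N''\subseteq N'$ and a constant, name or abstraction $Q$ with $\mathrm{fn}(Q)\subseteq K\cup N''$, $V=Q[t/y]$ and $K\vdash P[t^\circ/y]\Downarrow_{N''}Q[t^\circ/y]$. Induct on the derivation. If $P=y$, then by Fact 0 and the remark after it $V=v$, or $v\in S_1$ and $V$ is a name in $N'$. Take $Q=V$. In the first case nothing is allocated on the right; in the second the right side runs $\mathsf{new}$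 and may allocate the same $V$, as $V\notin N\supseteq K$. If $P$ is a constant, name or abstraction, take $Q=P$ and $N''=\emptyset$. In a conditional the guards give the same constant, so both sides take the same branch. In an equality test the same two names are compared on both sides. For $\nu n.P_1$ with $n\notin N$ allocated on the left, allocate $n$ on the right too and continue with $K\cup\{n\}$. For $P_1P_2$ the induction hypothesis gives $Q_1=\lambda x.R$ and $Q_2$, and the third premises are $(R[Q_2/x])[t/y]$ and $(R[Q_2/x])[t^\circ/y]$, so it applies again. With $P=C[y]$ and Fact 0, $C[t]$ and $C[t^\circ]$ have the same boolean result.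

**Example 2 (a name that never gets out).** Let $u=\nu n.\lambda x.(x=n)$ and $u^\circ=\lambda x.\mathrm{false}$, both of type $\mathrm{Name}\to\mathrm{Bool}$. Then $u\cong u^\circ$. The proof of Example 1 works after one change. Keep a finite set $\mathrm{Hid}$ of names with $K\cap\mathrm{Hid}=\emptyset$ and $N\supseteq K\cup\mathrm{Hid}$. Relate $P[\sigma]$ to $P[\sigma^\circ]$ when $\mathrm{fn}(P)\subseteq K$ and each pair $(\sigma(y),\sigma^\circ(y))$ is $(u,u^\circ)$ or $(\lambda x.(x=n),u^\circ)$ with $n\in\mathrm{Hid}$. When a variable stands for $u$, the left side allocates some $n$; put $n$ into $\mathrm{Hid}$ and let the right side do nothing. When $\lambda x.(x=n)$ is applied, its argument is a name $z\in K$, so $z\ne n$ and both sides return $\mathrm{false}$. All other cases are as before, and the names the right side allocates are copied from the left, so they stay outside $\mathrm{Hid}$. This pattern, with a set $K$ of known names, a set of hidden names, and a trivial term on the right, is the skeleton of the last part of today's proof.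

**Example 3.** $\nu n.\lambda x.n$ and $\lambda x.\mathsf{new}$ are not equivalent: the context $(\lambda f.\,\nu m.\,(f\,m=f\,m))[-]$ gives $\mathrm{true}$ and $\mathrm{false}$.

So far the guess survives. Half of it survives at every type: contexts can be enumerated and run, so inequivalence can always be detected eventually. The other half would need a bound on the contexts to be tried. There are warning signs: program equivalence in finitary PCF is undecidable (Loader), and although the nu-calculus has a fully abstract game model, full abstraction holds only after quotienting strategies by an intrinsic equivalence. The guess is in fact false.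

## 2. Undecidability at one second-order type, against one trivial term

Write $\tau=\mathrm{Name}\to\mathrm{Name}\to\mathrm{Name}$ and $\theta=\mathrm{Bool}\to\mathrm{Bool}\to\mathrm{Bool}\to\tau\to\tau\to\tau$, and let
$$Z=\lambda e_1.\lambda e_2.\lambda e_3.\lambda p.\lambda q.\lambda t.\lambda z.\,\nu n.n\;:\;\theta.$$

**Theorem 1.** There is no algorithm which, given a closed name-free term $\emptyset;\emptyset\vdash t:\theta$, decides whether $t\cong Z$. Hence $\cong$ is undecidable.

**Theorem 3.** $\cong$ is $\Pi^0_1$-complete, and so is already the set $\{t\mid\emptyset;\emptyset\vdash t:\theta,\ t\cong Z\}$.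

(Theorem 2 is the reduction, in Section 5.) Nothing is claimed about types of order $\le1$.

For $0\le j\le6$ let $Z_j$ be $Z$ with its first $j$ abstractions removed. So $Z_0=Z$, $Z_4=\lambda q.\lambda t.\lambda z.\mathsf{new}$, $Z_5=\lambda t.\lambda z.\mathsf{new}:\tau$ and $Z_6=\lambda z.\mathsf{new}$. Let $W=\lambda t.\lambda z.t:\tau$.

The plan is to build, from a word-rewriting system, a term that offers the inference steps of the system to its context. The context holds sealed facts, may trade them for new ones, and gets a visible reaction exactly when it presents a fact that proves the target word derivable. The difficulty is to make the facts impossible to forge.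

## 3. Rewriting with joins, relabelings and splits

This section chooses an undecidable problem whose steps involve at most two letters at a time, because each call to our term will receive at most two facts.

**Definition (system).** A system $\mathcal S$ consists of a finite alphabet $\Sigma$, letters $x_0,x_1\in\Sigma$, and partial functions $J:\Sigma^2\rightharpoonup\Sigma$ and $U_0,U_1,\Delta:\Sigma\rightharpoonup\Sigma$. For each $x\in\mathrm{dom}\,\Delta$ there is a *reserved* letter $\rho_x\in\Sigma$. Reserved letters are distinct for distinct $x$, are not in the range of $J,U_0,U_1,\Delta$, and differ from $x_0$. The relation $\to$ on $\Sigma^*$ is generated, in arbitrary word contexts, by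
$$xy\to J(x,y),\qquad x\to U_i(x),\qquad x\to\rho_x\,\Delta(x).$$

**Example 4 (the system $\mathcal S_1$).** Letters $x_0,m,x,y,s,x_1,\rho_{x_0},\rho_m,\rho_x$. Let $\Delta(x_0)=m$, $\Delta(m)=x$, $\Delta(x)=s$, $U_0(\rho_{x_0})=x$, $U_0(\rho_m)=y$, $J(\rho_x,s)=x_1$, and $U_1$ empty. Then $x_0\to\rho_{x_0}m\to xm\to x\rho_mx\to xyx$. But not $x_0\to^*x_1$: give weight $3$ to $x_0$, weight $2$ to $m$, weight $\frac12$ to $\rho_x$ and $s$, and weight $1$ to all other letters. Every rule preserves total weight, and $x_0$ has weight $3$ while $x_1$ has weight $1$.

**Lemma 0.** It is undecidable, given $\mathcal S$, whether $x_0\to^*x_1$.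

*Proof.* By Post (1947) and Markov (1947) the word problem for finitely presented semigroups is undecidable. That is, given finitely many rules $l_i\Rightarrow r_i$ ($1\le i\le k$) between nonempty words over a finite alphabet $\Gamma$ (each relation taken in both directions) and nonempty words $u,v$, it is undecidable whether $u\Rightarrow^*v$. We cut each rule into small steps: collect $l_i$ letter by letter into one letter, change it, and release $r_i$ letter by letter. Put $r_0=u$ and $l_{k+1}=v$. The letters of $\Sigma$ are

- $(g,i)$ for $g\in\Gamma$, $0\le i\le k+1$;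
- $L_{i,j}$ for $1\le i\le k+1$, $1\le j\le|l_i|$;
- $R_{i,j}$ for $0\le i\le k$, $1\le j\le|r_i|$;
- $\rho_{R_{i,j}}$ for $0\le i\le k$, $1\le j<|r_i|$.

The rules are

- $U_0(g,i)=(g,i+1)$ for $i\le k$; $U_0(L_{i,|l_i|})=R_{i,1}$ for $1\le i\le k$; $U_0(\rho_{R_{i,j}})=((r_i)_j,0)$ for $j<|r_i|$; $U_0(R_{i,|r_i|})=((r_i)_{|r_i|},0)$;
- $U_1(g,i)=L_{i,1}$ if $1\le i\le k+1$ and $g$ is the first letter of $l_i$;
- $J(L_{i,j},((l_i)_{j+1},0))=L_{i,j+1}$ for $j<|l_i|$;
- $\Delta(R_{i,j})=R_{i,j+1}$ for $j<|r_i|$.

Finally $x_0=R_{0,1}$ and $x_1=L_{k+1,|v|}$. These are partial functions, since the clauses for $U_0$ have disjoint domains; the reserved letters are distinct, occur in no range, and differ from $x_0$. So this is a system.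

Suppose $u\Rightarrow^*v$. Starting at $R_{0,1}$, splits and $U_0$ release $u$ in letters $(g,0)$. To simulate rule $i$ on such a word, move the first letter $(g,0)$ of the occurrence of $l_i$ to $(g,i)$ by $U_0$, then to $L_{i,1}$ by $U_1$, join the following letters to reach $L_{i,|l_i|}$, pass to $R_{i,1}$, and split to $r_i$ in letters $(g,0)$. At the end collapse $v=l_{k+1}$ to $L_{k+1,|v|}=x_1$ in the same way.

Conversely, let $\pi:\Sigma^*\to\Gamma^*$ be the homomorphism with $(g,i)\mapsto g$, $L_{i,j}\mapsto$ the first $j$ letters of $l_i$, $R_{i,j}\mapsto$ the suffix of $r_i$ starting at position $j$, and $\rho_{R_{i,j}}\mapsto(r_i)_j$. Both sides of every rule have the same image, except for $L_{i,|l_i|}\to R_{i,1}$ ($1\le i\le k$), which goes to $l_i\Rightarrow r_i$. Since $\pi(x_0)=u$ and $\pi(x_1)=v$, $x_0\to^*x_1$ implies $u\Rightarrow^*v$. $\square$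

## 4. Words as paths, and how tokens without a root get mixed

Represent a word $w_1\cdots w_n$ by a path from a node $\mathsf{beg}$ to a node $\mathsf{end}$ whose edges carry the labels $w_1,\dots,w_n$; nodes are secret names. Rewriting then adds edges. From $x:a\to c$ and $y:c\to b$ one adds $J(x,y):a\to b$. From $x:a\to b$ one adds $U_i(x):a\to b$. For a split of $x:a\to b$ one takes a fresh node $d$ and adds $\rho_x:a\to d$ and $\Delta(x):d\to b$. One call returns one edge, so we deliver these two edges by two calls: call $E$ turns $x:a\to b$ into $\rho_x:a\to d$, and call $F$ turns $\rho_x:a\to d$ and $x:a\to b$ into $\Delta(x):d\to b$. The source $a$ is common, and this is how $F$ checks that its arguments fit together.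

The term has no mutable store beyond the names it allocated, so it cannot remember which edges it has issued. Edges must be carried by the context, as closures that the context cannot open. The first design that comes to mind is this token, with secret tags $\mathsf{chk}_x,\mathsf{src},\mathsf{tgt}$ and a secret name $\mathsf{ok}$:
$$\lambda t.\ \mathsf{if}\ t=\mathsf{chk}_x\ \mathsf{then}\ \mathsf{ok}\ \mathsf{else\ if}\ t=\mathsf{src}\ \mathsf{then}\ a\ \mathsf{else\ if}\ t=\mathsf{tgt}\ \mathsf{then}\ b\ \mathsf{else}\ \mathsf{new}.$$
The program reads a token $p$ as an $x$-edge by testing $p\,\mathsf{chk}_x=\mathsf{ok}$ and taking $a=p\,\mathsf{src}$, $b=p\,\mathsf{tgt}$. A context that knows no tag learns nothing by querying such a token directly, since it gets only fresh names. But the program itself passes the tags to the functions that the context supplies, and this breaks the design.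

**Example 5 (mixing two tokens).** Use $\mathcal S_1$. By honest calls the context obtains tokens for $x_0:\mathsf{beg}\to\mathsf{end}$, then $\rho_{x_0}:\mathsf{beg}\to n_1$, $m:n_1\to\mathsf{end}$, $x:\mathsf{beg}\to n_1$, then $\rho_m:n_1\to n_2$, $x:n_2\to\mathsf{end}$, $y:n_1\to n_2$. This is the path of $xyx$. Call $E$ on $x:\mathsf{beg}\to n_1$ to get a token $T''$ for $\rho_x:\mathsf{beg}\to d$. Call $E$ twice on $x:n_2\to\mathsf{end}$ to get $T$ for $\rho_x:n_2\to d_1$ and $T'$ for $\rho_x:n_2\to d_2$, where $d_1\neq d_2$. Now form
$$f=\lambda t.\ \mathsf{if}\ (T\,t=T'\,t)\ \mathsf{then}\ T\,t\ \mathsf{else}\ T''\,t.$$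
Then $f\,\mathsf{chk}_{\rho_x}=\mathsf{ok}$, $f\,\mathsf{src}=n_2$ and $f\,\mathsf{tgt}=d$, since $T$ and $T'$ agree on $\mathsf{chk}_{\rho_x}$ and $\mathsf{src}$ and disagree on $\mathsf{tgt}$. So $f$ reads as the edge $\rho_x:n_2\to d$, which was never issued. Call $F$ on $f$ and $x:n_2\to\mathsf{end}$ to get $s:d\to\mathsf{end}$; join $\rho_x:\mathsf{beg}\to d$ with it to get $x_1:\mathsf{beg}\to\mathsf{end}$. The context has "proved" $x_0\to^*x_1$, which is false by Example 4.

The point of failure is that the three answers of a token are asked for in three calls and nothing ties them together. The repair is to give each token a private name $r$, its root. The program first asks for the root with a tag $\mathsf{top}$, and then asks for label, source and target while showing the root; a token answers these questions only when shown its own root. Two more tags, $\mathsf{bsrc}$ and $\mathsf{btgt}$, take a source or a target back to the root, so that the program can verify the source and target it was told.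

Why should this help? In the call with tag $\mathsf{src}$ and root $r$, to answer with the source of a token of root $r'\ne r$, the context must show $r'$ to that token. It could learn $r'$ in the call with tag $\mathsf{top}$, but it has no way to carry $r'$ from that call to the other: it has no state. It may start further calls to the program inside a call, and so see several tags at once, but a call to the program returns only a token, $Z_5$ or $W$, so names seen inside do not come out as names. Sections 7 and 8 turn this into a proof.

## 5. The term $t_{\mathcal S}$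

We now write the term out. The secret names $\bar s$ are the tags $\mathsf{top},\mathsf{src},\mathsf{tgt},\mathsf{bsrc},\mathsf{btgt}$ and $\mathsf{chk}_x$ ($x\in\Sigma$), together with $\mathsf{ok},\mathsf{beg},\mathsf{end}$. $\mathrm{Tag}$ is the set of all tags; $\mathsf{ok},\mathsf{beg},\mathsf{end}$ are not tags.

**Definition (token).** For $x\in\Sigma$, $\mathsf{tok}_x(r,a,b):\tau$ is
$$\begin{aligned}\lambda t.\lambda z.\ &\mathsf{if}\ t=\mathsf{top}\ \mathsf{then}\ r\\ &\mathsf{else\ if}\ t=\mathsf{chk}_x\ \mathsf{then}\ (\mathsf{if}\ z=r\ \mathsf{then}\ \mathsf{ok}\ \mathsf{else}\ \mathsf{new})\\ &\mathsf{else\ if}\ t=\mathsf{src}\ \mathsf{then}\ (\mathsf{if}\ z=r\ \mathsf{then}\ a\ \mathsf{else}\ \mathsf{new})\\ &\mathsf{else\ if}\ t=\mathsf{tgt}\ \mathsf{then}\ (\mathsf{if}\ z=r\ \mathsf{then}\ b\ \mathsf{else}\ \mathsf{new})\\ &\mathsf{else\ if}\ t=\mathsf{bsrc}\ \mathsf{then}\ (\mathsf{if}\ z=a\ \mathsf{then}\ r\ \mathsf{else}\ \mathsf{new})\\ &\mathsf{else\ if}\ t=\mathsf{btgt}\ \mathsf{then}\ (\mathsf{if}\ z=b\ \mathsf{then}\ r\ \mathsf{else}\ \mathsf{new})\ \mathsf{else}\ \mathsf{new}.\end{aligned}$$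

**Definition (reading).** $\mathsf{Read}_x(p;\,a,b.\,M;\,E)$, where $a,b$ may occur in $M$ and none of the bound variables occurs in $E$, is the following nest of lets and conditionals, in which "fail" stands for $E$:

1. $\mathsf{let}\ r=p\,\mathsf{top}\,\mathsf{top}$; if $r=\mathsf{top}$ fail;
2. if not $(p\,\mathsf{chk}_x\,r)=\mathsf{ok}$ fail;
3. $\mathsf{let}\ a=p\,\mathsf{src}\,r$; if $a=\mathsf{src}$ fail; if $a=r$ fail;
4. if not $(p\,\mathsf{bsrc}\,a)=r$ fail;
5. $\mathsf{let}\ b=p\,\mathsf{tgt}\,r$; if $b=\mathsf{tgt}$ fail; if $b=r$ fail;
6. if not $(p\,\mathsf{btgt}\,b)=r$ fail; otherwise $M$.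

Let us rerun the attack of Example 5 with rooted tokens: $f=\lambda t.\lambda z.\,\mathsf{if}\ (T\,t\,z=T'\,t\,z)\ \mathsf{then}\ T\,t\,z\ \mathsf{else}\ T''\,t\,z$. Read it with label $\rho_x$. At $\mathsf{top}$ the roots of $T,T'$ differ, so the answer is the root $r''$ of $T''$. At $\mathsf{chk}_{\rho_x}$, $\mathsf{src}$ and $\mathsf{tgt}$ with $r''$, both $T$ and $T'$ return fresh names, so $T''$ answers: $\mathsf{ok}$, $\mathsf{beg}$, $d$. At $(\mathsf{bsrc},\mathsf{beg})$ and $(\mathsf{btgt},d)$, $T$ and $T'$ again return fresh names, and $T''$ answers $r''$. So $f$ reads as $T''$ itself, and nothing is gained.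

**Definition (roles).** The following are terms of type $\tau$ with free variables among $p,q:\tau$. Except for init and goal, each is a chain of attempts in a fixed order; "next" is the following attempt, and after the last attempt it is $Z_5$.

- $B_{\rm init}=\nu r.\mathsf{tok}_{x_0}(r,\mathsf{beg},\mathsf{end})$.
- $B_{\rm goal}=\mathsf{Read}_{x_1}(p;\,a,b.\ \mathsf{if}\ a=\mathsf{beg}\ \mathsf{then}\ (\mathsf{if}\ b=\mathsf{end}\ \mathsf{then}\ W\ \mathsf{else}\ Z_5)\ \mathsf{else}\ Z_5;\ Z_5)$.
- $B_{U_i}$ ($i=0,1$): for $x\in\mathrm{dom}\,U_i$: $\mathsf{Read}_x(p;\,a,b.\,\nu r.\mathsf{tok}_{U_i(x)}(r,a,b);\,\text{next})$.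
- $B_J$: for $(x,y)\in\mathrm{dom}\,J$: $\mathsf{Read}_x(p;\,a,c.\,\mathsf{Read}_y(q;\,c',b.\ \mathsf{if}\ c=c'\ \mathsf{then}\ \nu r.\mathsf{tok}_{J(x,y)}(r,a,b)\ \mathsf{else}\ \text{next};\,\text{next});\,\text{next})$.
- $B_E$: for $x\in\mathrm{dom}\,\Delta$: $\mathsf{Read}_x(p;\,a,b.\,\nu d.\nu r.\mathsf{tok}_{\rho_x}(r,a,d);\,\text{next})$.
- $B_F$: for $x\in\mathrm{dom}\,\Delta$: $\mathsf{Read}_{\rho_x}(p;\,a,d.\,\mathsf{Read}_x(q;\,a',b.\ \mathsf{if}\ a=a'\ \mathsf{then}\ \nu r.\mathsf{tok}_{\Delta(x)}(r,d,b)\ \mathsf{else}\ \text{next};\,\text{next});\,\text{next})$.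

Let $H=\lambda e_1.\lambda e_2.\lambda e_3.\lambda p.\lambda q.(\cdots):\theta$, where the body uses conditionals on $\bar e=(e_1,e_2,e_3)$ to select one of the seven roles, and $Z_5$ for the eighth combination. Let $t_{\mathcal S}=\nu\bar s.H$. It is closed, name-free and computable from $\mathcal S$.

**Theorem 2.** $t_{\mathcal S}\cong Z$ if and only if not $x_0\to^*x_1$.

By Lemma 0, Theorem 1 follows from Theorem 2.

*Notation.* $H_{e_1\dots e_j}$ ($0\le j\le3$) is the abstraction that $H$ yields after arguments $e_1,\dots,e_j$, and $H_{\bar e,V}$ is the abstraction $\lambda q.(\cdots)$ it yields after $\bar e$ and $V$. A *record* is $\vartheta=(x;r,a,b)$ with $x\in\Sigma$ and names $r$ (root), $a$ (source), $b$ (target). We write $\mathsf{tok}_\vartheta=\mathsf{tok}_x(r,a,b)$, and $\mathsf{tok}_{\vartheta,t}$ for the abstraction $\lambda z.(\cdots)$ it yields after the argument $t$.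

The next lemma records what a completed call can return, whatever its arguments do.

**Lemma 1 (shape).** Let $V,V':\tau$ be closed values and let $D$ be the body of $H_{\bar e,V}$ with $V'$ substituted for $q$. If $N\vdash D\Downarrow_{N'}U$, then $U$ is $Z_5$, $W$, or $\mathsf{tok}_z(r,a,b)$ with $z\in\Sigma$, $r\in N'$ and $a,b\in N\cup N'$.

*Proof.* Consider the class of terms
$$D::=Z_5\mid W\mid\nu r.\mathsf{tok}_z(r,\alpha,\beta)\mid\nu d.D\mid\mathsf{if}\ G\ \mathsf{then}\ D\ \mathsf{else}\ D\mid\mathsf{let}\ y=G\ \mathsf{in}\ D,$$
where $\alpha,\beta$ are names or variables of type $\mathrm{Name}$, and $G$ is any term, of type $\mathrm{Bool}$ in a conditional and of type $\mathrm{Name}$ in a let. If $M$ and $E$ are in the class, so is $\mathsf{Read}_x(p;a,b.M;E)$, by its definition. Hence every role is in the class, and so is the selection by conditionals. The variables $p,q$ occur only inside terms $G$, so the body of $H_{\bar e,V}$ with $V'$ for $q$ is in the class. The class is closed under substituting names for variables of type $\mathrm{Name}$, and this does not change the structure of $D$. We prove the claim for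 all closed terms of the class by induction on that structure. For $Z_5$ and $W$ it is clear. For $\mathsf{if}$, evaluation continues with a branch. For $\mathsf{let}\ y=G\ \mathsf{in}\ D$, $G$ evaluates to a name $n$ in the set then in use, and evaluation continues with $D[n/y]$. For $\nu d.D$ a name is allocated and evaluation continues with $D$. For $\nu r.\mathsf{tok}_z(r,\alpha,\beta)$, closedness makes $\alpha,\beta$ names in use, and the root is newly allocated. $\square$

## 6. A derivation $x_0\to^*x_1$ gives a separating context

This section proves one direction of Theorem 2: a context can play a derivation honestly.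

Call a token $\mathsf{tok}_x(r,a,b)$ *clean* if $r,a,b\notin\mathrm{Tag}\cup\{\mathsf{ok}\}$ and $r\ne a,b$. If $V=\mathsf{tok}_x(r,a,b)$ is clean, all six steps of $\mathsf{Read}_x(V;\dots)$ succeed. Step 1 returns $r\ne\mathsf{top}$; step 2 returns $\mathsf{ok}$; step 3 returns $a$, which differs from $\mathsf{src}$ and $r$; step 4 returns $r$; steps 5 and 6 are the same with $b$. So evaluation continues with $M$ for the names $a,b$. If $y\ne x$, then $\mathsf{Read}_y(V;\dots)$ fails at step 2, since $V\,\mathsf{chk}_y\,r$ reaches the last branch and returns a fresh name.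

**Claim.** If $x_0\to^*w=w_1\cdots w_n$, there are bindings $\mathsf{let}\ y_1=Q_1\ \mathsf{in}\cdots\mathsf{let}\ y_k=Q_k\ \mathsf{in}\ [\cdot]$ with name-free $Q_i$ over the variables $h,y_1,\dots,y_{i-1}$, and indices $j_1,\dots,j_n$, such that with $h:=H$ all $y_i$ are bound to clean tokens, and $y_{j_i}$ is bound to some $\mathsf{tok}_{w_i}(r_i,c_{i-1},c_i)$, where $c_0=\mathsf{beg}$ and $c_n=\mathsf{end}$.

*Proof.* Induct on the derivation. Write $h_{\rm role}$ for $h$ applied to the selectors of a role. At the start take $Q_1=h_{\rm init}Z_5Z_5$. For a step $w_i\to U_\epsilon(w_i)$ append $h_{U_\epsilon}\,y_{j_i}\,Z_5$. For $w_iw_{i+1}\to J(w_i,w_{i+1})$ append $h_J\,y_{j_i}\,y_{j_{i+1}}$; the common node $c_i$ passes the test $c=c'$. For $w_i\to\rho_{w_i}\Delta(w_i)$ append first $y=h_E\,y_{j_i}\,Z_5$, which yields $\mathsf{tok}_{\rho_{w_i}}(r',c_{i-1},d)$ with $d,r'$ fresh, and then $h_F\,y\,y_{j_i}$, which yields $\mathsf{tok}_{\Delta(w_i)}(r'',d,c_i)$ with $r''$ fresh; the common source $c_{i-1}$ passes the test $a=a'$. By the remarks on clean tokens, and since $\rho_x\ne\rho_{x'}$ for $x\ne x'$, in each chain exactly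 the attempt with the intended labels succeeds. The new tokens are clean: their roots are fresh, and their other names are $\mathsf{beg}$, $\mathsf{end}$ or names allocated by calls of $E$, distinct from the root. $\square$

Suppose $x_0\to^*x_1$. Apply the claim to $w=x_1$, and let $y_j$ be the resulting variable, bound to $\mathsf{tok}_{x_1}(r,\mathsf{beg},\mathsf{end})$. Let
$$C=\big(\lambda h.\ \mathsf{let}\ y_1=Q_1\ \mathsf{in}\cdots\mathsf{in}\ \nu n.\nu m.\ ((h_{\rm goal}\,y_j\,Z_5)\,n\,m)=n\big)[-].$$
In $C[t_{\mathcal S}]$ the hole evaluates to $H$ with allocated secrets, $h_{\rm goal}\,y_j\,Z_5$ evaluates to $W$, and $W\,n\,m=n$, so the result is $\mathrm{true}$. In $C[Z]$ every $y_i$ is bound to $Z_5$, $h_{\rm goal}\,y_j\,Z_5$ evaluates to $Z_5$, and a fresh name is compared with $n$, so the result is $\mathrm{false}$. Hence $t_{\mathcal S}\not\cong Z$.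

## 7. Names that one call can yield: the scope lemma

We now bound what a context can compute during one query to one of its functions. Such a query supplies some tags and names; the context also holds tokens and $H$. We describe such a computation by the set $K$ of names it may use freely and the set $\Theta$ of records whose tokens it may use as black boxes.

Fix pairwise distinct secret names $\bar s$. "Ordinary term" means any typed nu-calculus term.

**Definition (attacker terms).** For a finite set $K$ of names and a finite set $\Theta$ of records (with arbitrary names), define by simultaneous induction: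

- $\mathcal T(K,\Theta)$: all typed terms $P[\sigma]$ with $P$ ordinary, $\mathrm{fn}(P)\subseteq K$, and $\sigma$ a finite type-respecting map from variables to $\mathrm{Sp}(K,\Theta)$;
- $\mathrm{Sp}(K,\Theta)$, the special values, all closed: $H_{e_1\dots e_j}$ ($0\le j\le3$); $H_{\bar e,V}$ with $V\in\mathcal T(K,\Theta)$ a closed value of type $\tau$; $\mathsf{tok}_\vartheta$ with $\vartheta\in\Theta$; $\mathsf{tok}_{\vartheta,t}$ with $\vartheta\in\Theta$ and $t\in K$.

For example, with $\Theta=\{(x;r,a,b)\}$ and $K=\{\mathsf{top},k\}$, the term $\mathsf{tok}_x(r,a,b)\,\mathsf{top}\,k$ is in $\mathcal T(K,\Theta)$: take $P=y\,\mathsf{top}\,k$. It evaluates to $r$, which need not be in $K$. So $K$ has to be closed under such queries before we can hope that results stay in $K$; this is condition (c1) below.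

Three basic properties will be used.

(T1) $\mathcal T$ is monotone in $K$ and $\Theta$, and all free names of its elements lie in $K\cup\bar s\cup\mathrm{names}(\Theta)$.

(T2) If $Q,M\in\mathcal T(K,\Theta)$ and $M$ is closed, then $Q[M/y]\in\mathcal T(K,\Theta)$. Let $Q=P[\sigma]$ and $M=P'[\sigma']$. By renaming we may assume that $y\notin\mathrm{dom}\,\sigma$, that $\mathrm{dom}\,\sigma'$ is exactly the set of free variables of $P'$ (as $M$ is closed), and that $\mathrm{dom}\,\sigma'$ is disjoint from $\mathrm{dom}\,\sigma$ and from the variables of $P$. Since $\sigma,\sigma'$ take closed values, $Q[M/y]=(P[P'/y])[\sigma\cup\sigma']$, and $P[P'/y]$ is ordinary with free names in $K$. In the same way finitely many closed terms of $\mathcal T(K,\Theta)$ can be substituted simultaneously.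

(T3) A closed value $P[\sigma]\in\mathcal T(K,\Theta)$ is a boolean, a name in $K$, an abstraction $\lambda y.Q$ with $Q\in\mathcal T(K,\Theta)$, or special. If $P$ is a variable, it is in $\mathrm{dom}\,\sigma$ and the value is special. Otherwise $P$ itself must be a constant, a name (in $K$), or an abstraction $\lambda y.P_1$ with $y\notin\mathrm{dom}\,\sigma$, and then $Q=P_1[\sigma]$.

**Definition (closed and safe).** $K$ is *closed under* $\Theta$ if for all $(x;r,a,b)\in\Theta$:

- (c1) $\mathsf{top}\in K\Rightarrow r\in K$;
- (c2) $\mathsf{chk}_x,r\in K\Rightarrow\mathsf{ok}\in K$;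
- (c3) $\mathsf{src},r\in K\Rightarrow a\in K$;
- (c4) $\mathsf{tgt},r\in K\Rightarrow b\in K$;
- (c5) $\mathsf{bsrc},a\in K\Rightarrow r\in K$;
- (c6) $\mathsf{btgt},b\in K\Rightarrow r\in K$.

Let $RR=\{\mathsf{top},\mathsf{bsrc},\mathsf{btgt}\}$ (root-revealing tags) and $RU=\{\mathsf{src},\mathsf{tgt}\}\cup\{\mathsf{chk}_x\}_{x\in\Sigma}$ (root-using tags). $K$ is *safe* if $K\cap RR=\emptyset$ or $K\cap RU=\emptyset$.

**Example 6 (why safety).** Let $\Theta=\emptyset$ and $K=\{\mathsf{top},\mathsf{src}\}$. This $K$ is closed under $\Theta$ but not safe. The term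
$$\mathsf{let}\ y=H_{\rm init}\,Z_5\,Z_5\ \mathsf{in}\ y\,\mathsf{src}\,(y\,\mathsf{top}\,\mathsf{top})$$
(with $H_{\rm init}$ for $H$ after the selectors of init) is in $\mathcal T(K,\Theta)$. Here $y$ becomes $\mathsf{tok}_{x_0}(r',\mathsf{beg},\mathsf{end})$, the inner query gives $r'$, and the result is $\mathsf{beg}$, which is neither in $K$ nor newly allocated. With only one kind of tag this cannot happen. Each step of reading supplies only one tag, so safety will always be available.

**Lemma 2 (scope lemma).** Let $K$ be safe and closed under $\Theta$, let $N\supseteq K\cup\bar s\cup\mathrm{names}(\Theta)$ be finite, let $M\in\mathcal T(K,\Theta)$ be closed, and let $N\vdash M\Downarrow_{N'}V$. Then there are $N''\subseteq N'$ and a finite $\Theta'\supseteq\Theta$ with $\mathrm{names}(\Theta')\subseteq N\cup N'$ such that $K'=K\cup N''$ is safe and closed under $\Theta'$, and $V\in\mathcal T(K',\Theta')$. In particular, if $V$ is a name, then $V\in K\cup N'$.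

*Proof.* We induct on the evaluation derivation, for any representation $M=P[\sigma]$. Three remarks first.

(α) $N''\subseteq N'$ contains no secret name, as $N'$ is disjoint from $N\supseteq\bar s$. So $K'\setminus K$ contains no tag, and $K'$ is automatically safe.

(β) Adding to $K$ names outside $\bar s\cup\mathrm{names}(\Theta)$ preserves closedness under $\Theta$, because the hypotheses of (c1)–(c6) only concern names in $\bar s\cup\mathrm{names}(\Theta)$: a hypothesis that holds afterwards held before.

(γ) After a premise with outcome $N_1,N_1'',\Theta_1$, the hypotheses of the lemma hold for $N\cup N_1$, $K_1=K\cup N_1''$ and $\Theta_1$, since $N\cup N_1\supseteq K_1\cup\bar s\cup\mathrm{names}(\Theta_1)$. By (T1) the remaining subterms are in $\mathcal T(K_1,\Theta_1)$. So the induction hypothesis can be applied to successive premises.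

*$P$ is a variable (then in $\mathrm{dom}\,\sigma$, as $M$ is closed), a name, a constant or an abstraction.* Then $M$ is a value; take $N''=\emptyset$, $\Theta'=\Theta$.

*$P=\mathsf{if}\ P_0\ \mathsf{then}\ P_1\ \mathsf{else}\ P_2$.* Apply the induction hypothesis to $P_0[\sigma]$, and then by (γ) to the selected branch.

*$P=(P_1=P_2)$.* Apply the induction hypothesis to both premises in turn; the result is a boolean constant, which is in every $\mathcal T(K',\Theta')$.

*$P=\nu n.P_1$.* Let $n\notin N$ be the allocated name. As $\mathrm{fn}(P)$ and the names in $\sigma$ are in $N$, we may take $n$ as the bound name, and the premise evaluates $P_1[\sigma]\in\mathcal T(K\cup\{n\},\Theta)$ over $N\cup\{n\}$. By (β) $K\cup\{n\}$ is closed under $\Theta$, and it is safe because $n$ is not a tag. Use the induction hypothesis.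

*$P=P_1P_2$.* Two applications of the induction hypothesis give outcomes $V_1$ with allocated set $N_1$ and $V_2$ with allocated set $N_2$, where $V_1,V_2\in\mathcal T(K_2,\Theta_2)$, $K_2$ is safe and closed under $\Theta_2$, $K_2\setminus K\subseteq N_1\cup N_2$ and $\mathrm{names}(\Theta_2)\subseteq N\cup N_1\cup N_2$. Let $N_3$ be the set of names allocated by the third premise. By (T3), $V_1$ falls under one of the following.

If $V_1=\lambda y.Q$ with $Q\in\mathcal T(K_2,\Theta_2)$, then $Q[V_2/y]\in\mathcal T(K_2,\Theta_2)$ by (T2); use the induction hypothesis.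

If $V_1=H_{e_1\dots e_j}$ ($j\le3$) or $V_1=\mathsf{tok}_\vartheta$, the result is the next partial application and nothing is allocated. It is special, because by (T3) $V_2$ is respectively a boolean (if $j<3$), a closed value of type $\tau$ in $\mathcal T(K_2,\Theta_2)$ (if $j=3$), or a name in $K_2$.

If $V_1=\mathsf{tok}_{\vartheta,t}$ with $t\in K_2$, then $V_2=z\in K_2$. The six branches of the token correspond to (c1)–(c6). For instance, if $t=\mathsf{src}$ and $z=r$, then $\mathsf{src},r\in K_2$ and the result $a$ is in $K_2$ by (c3). So the result is a name in $K_2$, or a fresh name $n$; in the latter case take $K_3=K_2\cup\{n\}$, using (β).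

If $V_1=H_{\bar e,V'}$, Lemma 1 tells us the result, and whatever else happened inside this call is irrelevant. If it is $Z_5$ or $W$, it is ordinary, closed and name-free, and we take $K_3=K_2$, $\Theta_3=\Theta_2$. Otherwise it is $\mathsf{tok}_z(r,a,b)$ with $r\in N_3$ and $a,b\in N\cup N_1\cup N_2\cup N_3$. Put $\Theta_3=\Theta_2\cup\{(z;r,a,b)\}$. The result is special for $\Theta_3$, and it remains to choose $K_3$. As $K$ is safe, one of two cases applies, and by (α) the condition on $K$ carries over to $K_2$.

First, $K\cap RU=\emptyset$. Let $K_3=K_2\cup N_3$. Then $K_3\cap RU=\emptyset$, so (c2)–(c4) are vacuous for all records. For the new record, (c1), (c5), (c6) hold since their conclusion is $r\in K_3$, and $r\in N_3$. For old records they are inherited from $K_2$ as in (β), because names of $\Theta_2$ and tags are not in $N_3$.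

Second, $K\cap RR=\emptyset$. Let $K_3=K_2$. Old records are unaffected. For the new record, (c1), (c5), (c6) are vacuous as $K_2\cap RR=\emptyset$, and (c2)–(c4) are vacuous because their hypothesis includes $r\in K_2$, while the newly allocated $r$ is not in $K_2\subseteq N\cup N_1\cup N_2$.

For the final statement: a name that is a closed value in $\mathcal T(K',\Theta')$ lies in $K'\subseteq K\cup N'$ by (T3). $\square$

Notice the two choices at the end. With root-revealing tags the attacker is allowed to learn everything fresh in the new token, and with root-using tags it is kept ignorant of the new root. The source and target of the new token, which may be secret, are protected in both cases.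

## 8. Reading cannot be fooled

Here we show that whatever function the context presents, a successful read returns the source and target of a record that was really issued with that label.

For $\Theta$ let $\mathrm{roots}$ be the set of roots of its records, $\mathrm{nodes}=\{\mathsf{beg},\mathsf{end}\}\cup\{\text{sources and targets of records}\}$, and $\mathrm{Hid}=\bar s\cup\mathrm{names}(\Theta)$. Consider the condition

(G) Distinct records of $\Theta$ have distinct roots; the sets $\mathrm{roots}$, $\mathrm{nodes}$, $\mathrm{Tag}\cup\{\mathsf{ok}\}$ are pairwise disjoint.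

**Lemma 3 (reading is unforgeable).** Assume (G), $K_0\cap\mathrm{Hid}=\emptyset$, $N\supseteq K_0\cup\mathrm{Hid}$ with $K_0,N$ finite, and let $V\in\mathcal T(K_0,\Theta)$ be a closed value of type $\tau$. If $N\vdash\mathsf{Read}_x(V;a,b.M;E)\Downarrow_{N'}U$ (a closed term with names in $N$), then $N'$ is a disjoint union $N_1\cup N_2$ such that either $N\cup N_1\vdash E\Downarrow_{N_2}U$, or there is a record $(x;r,a_0,b_0)\in\Theta$ with $N\cup N_1\vdash M[a_0/a,b_0/b]\Downarrow_{N_2}U$.

*Proof.* If some step fails, the first alternative holds, with $N_1$ the set of names allocated up to the failure. Suppose no step fails. Each of the six steps evaluates $V$ applied to two names. For step $i$ we name a set $K_i\supseteq K_0$ containing these two names; then $V\in\mathcal T(K_0,\Theta)\subseteq\mathcal T(K_i,\Theta)$, so the applied term is in $\mathcal T(K_i,\Theta)$, and we apply Lemma 2 with $K_i$ and the same $\Theta$. Each step starts again from $\Theta$ and $K_0$, and this is where the context's lack of state enters. Let $F$ be the set of all names allocated so far, including those of the call under consideration; it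 is disjoint from $\mathrm{Hid}\cup K_0\subseteq N$. Always $K_i\subseteq N\cup F$; more precisely $K_i$ only contains names in use when step $i$ starts, as Lemma 2 requires.

**Step 1 (the root is not a tag, not $\mathsf{ok}$ and not a node).** Let $K_1=K_0\cup\{\mathsf{top}\}\cup\mathrm{roots}$. By (G) and $K_0\cap\mathrm{Hid}=\emptyset$ its only tag is $\mathsf{top}$. So it is safe; it is closed since (c1) holds and the other conditions are vacuous. Hence $r\in K_1\cup F$. The test was passed, so $r\ne\mathsf{top}$ and $r\in K_0\cup\mathrm{roots}\cup F$. None of these sets meets $\mathrm{Tag}\cup\{\mathsf{ok}\}\cup\mathrm{nodes}$.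

**Step 2 (there is a record with this root and label $x$).** Let $K_2=K_0\cup\{\mathsf{chk}_x,r\}$, together with $\mathsf{ok}$ if $r$ is the root of a record labelled $x$. Its only tag is $\mathsf{chk}_x$, and the only root it may contain is $r$. So it is safe, (c2) holds by construction, and the other conditions are vacuous. The answer lies in $K_2\cup F$ and equals $\mathsf{ok}$. Since $\mathsf{ok}\notin K_0\cup F\cup\{\mathsf{chk}_x,r\}$, there is a record $(x;r,a_0,b_0)\in\Theta$. By (G) it is the only record with root $r$.

**Step 3 (the claimed source is $a_0$ or a name foreign to $\Theta$).** Let $K_3=K_0\cup\{\mathsf{src},r,a_0\}$. Its only tag is $\mathsf{src}$ and its only root is $r$, as the node $a_0$ is not a root. So it is safe, and closed: (c3) can apply only to the record with root $r$, whose source $a_0$ is in $K_3$. So $a\in K_3\cup F$, and as $a\ne\mathsf{src}$ and $a\ne r$, we get $a\in K_0\cup\{a_0\}\cup F$. Thus $a$ is neither a tag nor a root.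

**Step 4 (the claimed source is $a_0$).** Let $K_4=K_0\cup\{\mathsf{bsrc},a\}\cup\{r'\mid(x';r',a,b')\in\Theta\}$. Its only tag is $\mathsf{bsrc}$, and the only node it may contain is $a$, since roots are not nodes. So it is safe, and closed: (c5) can apply only to records with source $a$, and their roots are in $K_4$. The answer lies in $K_4\cup F$ and equals $r$. Since $r\in\mathrm{Hid}$ by step 2, $r\notin K_0\cup F$; also $r\ne\mathsf{bsrc}$, and $r\ne a$ since $a$ is not a root. Hence $r$ is the root of a record with source $a$. By uniqueness of roots, $a=a_0$.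

**Step 5 (the claimed target is $b_0$ or foreign).** Let $K_5=K_0\cup\{\mathsf{tgt},r,b_0\}$. Its only tag is $\mathsf{tgt}$ and its only root is $r$; it is safe, and closed because (c4) can apply only to the record with root $r$. As $b\ne\mathsf{tgt},r$, we get $b\in K_0\cup\{b_0\}\cup F$, so $b$ is neither a tag nor a root.

**Step 6 (the claimed target is $b_0$).** Let $K_6=K_0\cup\{\mathsf{btgt},b\}\cup\{r'\mid(x';r',a',b)\in\Theta\}$. Its only tag is $\mathsf{btgt}$ and the only node it may contain is $b$; it is safe, and closed because (c6) can apply only to records with target $b$. The answer lies in $K_6\cup F$ and equals $r$. As $r\notin K_0\cup F$, $r\ne\mathsf{btgt}$ and $r\ne b$, it is the root of a record with target $b$, and so $b=b_0$.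

So evaluation continues with $M[a_0/a,b_0/b]$, with $N_1$ the set of names allocated in the six steps. $\square$

## 9. Without a derivation, $Z$ simulates $t_{\mathcal S}$

Assume from now on that not $x_0\to^*x_1$. We carry out the pattern of Example 2. A context may run $t_{\mathcal S}$ several times, so there can be several families of secrets; and we need an invariant of the issued records that keeps the edge $x_1:\mathsf{beg}\to\mathsf{end}$ away.

**Definition (good world).** An *instance* $\iota$ is a choice $\bar s^\iota$ of pairwise distinct secret names with a finite record set $\Theta^\iota$; write $H^\iota,\mathsf{tok}^\iota,\mathcal T^\iota,\mathrm{Sp}^\iota,\mathrm{Hid}(\iota),\mathrm{nodes}(\iota)$ for the corresponding objects. A *good world* $\mathcal W$ is a finite set of instances with pairwise disjoint $\mathrm{Hid}(\iota)$, each satisfying (G) and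

(Sem) There is a map $R$ from $\mathrm{nodes}(\iota)$ to subsets of $\Sigma^*$ closed under $\to$, with $R(\mathsf{beg})=\{w\mid x_0\to^*w\}$ and $R(\mathsf{end})=\{\varepsilon\}$. For every record $(x;r,a,b)$, $w\in R(b)$ implies $xw\in R(a)$; and if $x$ is reserved, then moreover $R(b)=\{w\mid xw\in R(a)\}$.

Put $\mathrm{Hid}(\mathcal W)=\bigcup_\iota\mathrm{Hid}(\iota)$. We write $\mathcal W'\supseteq\mathcal W$ if $\mathcal W'$ adds records to instances and/or adds instances.

**Example 7.** In $\mathcal S_1$, after the first honest calls of Example 5 there are records $x_0:\mathsf{beg}\to\mathsf{end}$ and $\rho_{x_0}:\mathsf{beg}\to n_1$. Exactness for the second forces $R(n_1)=\{w\mid\rho_{x_0}w\in R(\mathsf{beg})\}$. A word of $R(\mathsf{beg})$ beginning with $\rho_{x_0}$ arises from $\rho_{x_0}m$ by rewriting only to the right of $\rho_{x_0}$, since in $\mathcal S_1$ that letter is not produced again and is consumed only by $U_0$. So $R(n_1)=\{w\mid m\to^*w\}$, and in the same way $R(n_2)=\{w\mid x\to^*w\}=\{x,\rho_xs,x_1\}$. The forged edge $\rho_x:n_2\to d$ of Example 5 violates (Sem): $R(d)=\{w\mid\rho_xw\in R(\mathsf{beg})\}$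 contains $syx$, because $x_0\to^*xyx\to\rho_xsyx$, but $\rho_xsyx\notin R(n_2)$.

**Definition (the relation $\triangleright$).** For $\mathcal W$ good and finite $K$ with $K\cap\mathrm{Hid}(\mathcal W)=\emptyset$, let $M\triangleright M^\circ$ (with respect to $\mathcal W,K$) iff $M=P[\sigma]$ and $M^\circ=P[\sigma^\circ]$ with $P$ ordinary, $\mathrm{fn}(P)\subseteq K$, $\mathrm{dom}\,\sigma=\mathrm{dom}\,\sigma^\circ$, and each $(\sigma(y),\sigma^\circ(y))$ is one of the following pairs, of the type of $y$:

- $(t_{\mathcal S},Z)$;
- $(H^\iota_{e_1\dots e_j},Z_j)$, $0\le j\le3$;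
- $(H^\iota_{\bar e,V},Z_4)$, with $V$ a closed value of type $\tau$ and $V\triangleright V^\circ$ for some $V^\circ$ (inductively);
- $(\mathsf{tok}^\iota_\vartheta,Z_5)$ with $\vartheta\in\Theta^\iota$; and $(\mathsf{tok}^\iota_{\vartheta,t},Z_6)$ with $\vartheta\in\Theta^\iota$, $t\in K$.

For example, if $\vartheta\in\Theta^\iota$ and $n,m\in K$, then $\mathsf{tok}^\iota_\vartheta\,n\,m\triangleright Z_5\,n\,m$, by $P=y\,n\,m$. Since $n$ is not a tag of $\iota$, both sides evaluate to a fresh name.

All components of pairs are closed and the second components are name-free, so $\mathrm{fn}(M^\circ)\subseteq K$. We use four properties.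

(R1) $\triangleright$ is monotone in $\mathcal W$ and $K$, as long as $K\cap\mathrm{Hid}=\emptyset$.

(R2) If $Q\triangleright Q^\circ$ and $M\triangleright M^\circ$ with respect to $\mathcal W,K$, with $M,M^\circ$ closed, then $Q[M/y]\triangleright Q^\circ[M^\circ/y]$. If these are given by $P,\sigma,\sigma^\circ$ and $P',\sigma',\sigma'^\circ$, with variables renamed as in (T2), then $P[P'/y]$ with $\sigma\cup\sigma'$ and $\sigma^\circ\cup\sigma'^\circ$ is a witness.

(R3) If $V\triangleright V^\circ$ and $V$ is a closed value, then $V^\circ$ is a value, and one of the following holds: $V=V^\circ$ is a boolean; $V=V^\circ$ is a name in $K$; $V=\lambda y.Q$ and $V^\circ=\lambda y.Q^\circ$ with $Q\triangleright Q^\circ$; or $(V,V^\circ)$ is one of the listed pairs other than $(t_{\mathcal S},Z)$. To see this, inspect $P$ as in (T3). If $P$ is a variable we get a listed pair, and it is not $(t_{\mathcal S},Z)$ because $t_{\mathcal S}$ is a $\nu$-term and not a value. Otherwise $P$ is a constant, a name in $K$, or an abstraction $\lambda y.P_1$, with $Q=P_1[\sigma]$ and $Q^\circ=P_1[\sigma^\circ]$.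

(∗) If $M\triangleright M^\circ$ with respect to $\mathcal W,K$, then for each $\iota\in\mathcal W$, $M\in\mathcal T^\iota(K^\iota,\Theta^\iota)$ with $K^\iota=K\cup\bigcup_{\kappa\ne\iota}\mathrm{Hid}(\kappa)$; and $K^\iota\cap\mathrm{Hid}(\iota)=\emptyset$.

*Proof of (∗).* This lets us use Lemma 3 for one instance, treating all other instances as part of the attacker. The second part follows from $K\cap\mathrm{Hid}(\mathcal W)=\emptyset$ and the disjointness of the sets $\mathrm{Hid}$. For the first part induct on the definition of $\triangleright$. Let $M=P[\sigma]$. As $P$ is ordinary with $\mathrm{fn}(P)\subseteq K\subseteq K^\iota$, by (T2) it suffices that each $\sigma(y)\in\mathcal T^\iota(K^\iota,\Theta^\iota)$. The term $t_{\mathcal S}$ is ordinary, closed and name-free. For $\kappa\ne\iota$, the values $H^\kappa_{e_1\dots e_j}$, $\mathsf{tok}^\kappa_\vartheta$ and $\mathsf{tok}^\kappa_{\vartheta,t}$ ($t\in K$) are ordinary closed terms with names in $\mathrm{Hid}(\kappa)\cup K\subseteq K^\iota$; and $H^\kappa_{\bar e,V}$ is $Q[V/p]$ with $Q$ ordinary, names of $Q$ in $\bar s^\kappa\subseteq K^\iota$, and $V\in\mathcal T^\iota(K^\iota,\Theta^\iota)$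 by induction, so (T2) applies. For $\kappa=\iota$ the values are in $\mathrm{Sp}^\iota(K^\iota,\Theta^\iota)$ by definition; for $H^\iota_{\bar e,V}$ because $V\in\mathcal T^\iota(K^\iota,\Theta^\iota)$ by induction. $\square$

**Lemma 4 (simulation).** Let $\mathcal W$ be good, $K\cap\mathrm{Hid}(\mathcal W)=\emptyset$, $N\supseteq K\cup\mathrm{Hid}(\mathcal W)$ finite, $M\triangleright M^\circ$ closed, and $N\vdash M\Downarrow_{N'}V$. Then there are $N''\subseteq N'$, a good $\mathcal W'\supseteq\mathcal W$ with $\mathrm{Hid}(\mathcal W')\subseteq N\cup N'$ and $(K\cup N'')\cap\mathrm{Hid}(\mathcal W')=\emptyset$, and $V^\circ$ with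
$$K\vdash M^\circ\Downarrow_{N''}V^\circ\quad\text{and}\quad V\triangleright V^\circ\ \text{ with respect to }\mathcal W',K\cup N''.$$

*Proof.* Induct on the derivation, with $M=P[\sigma]$. After a premise with outcome $N_1,N_1'',\mathcal W_1$, the hypotheses hold for $N\cup N_1$, $K_1=K\cup N_1''$ and $\mathcal W_1$, and the remaining related subterms stay related by (R1). So the induction hypothesis can be applied to successive premises. The sets $N_i''\subseteq N_i$ are pairwise disjoint and disjoint from $K$, so the right-hand derivations compose.

*$P$ a variable $y$ with $\sigma(y)=t_{\mathcal S}$.* Then $V=H^\iota$ for a new instance $\iota$ whose secrets are the names of $N'$, with $\Theta^\iota=\emptyset$. (G) holds, since there are no roots and $\mathsf{beg},\mathsf{end}$ are neither tags nor $\mathsf{ok}$. (Sem) holds with $R(\mathsf{beg})=\{w\mid x_0\to^*w\}$ and $R(\mathsf{end})=\{\varepsilon\}$, both closed under $\to$. $\mathrm{Hid}(\iota)=N'$ is disjoint from $N\supseteq K\cup\mathrm{Hid}(\mathcal W)$. Put $N''=\emptyset$ and $V^\circ=Z$; then $(H^\iota,Z_0)$ is a listed pair.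

*$P$ another variable, a name, a constant or an abstraction.* Both sides are values; put $N''=\emptyset$, $\mathcal W'=\mathcal W$.

*$P$ a conditional.* By the induction hypothesis for the guard and (R3), both guards give the same boolean, so both sides take the same branch; use the induction hypothesis for it.

*$P$ an equality test.* By the induction hypothesis twice and (R3), the two names on the left are the same as the two on the right, so the results are equal booleans.

*$P=\nu n.P_1$.* Let $n\notin N$ be the name allocated on the left. Then $n\notin K\cup\mathrm{Hid}(\mathcal W)$, and $n$ does not occur in $\sigma$. Let the right side allocate the same $n$, and use the induction hypothesis with $K\cup\{n\}$ and $N\cup\{n\}$.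

*$P=P_1P_2$.* By the induction hypothesis twice we get $V_1\triangleright V_1^\circ$ and $V_2\triangleright V_2^\circ$ with respect to $\mathcal W_2,K_2$, where $K_2\cup\mathrm{Hid}(\mathcal W_2)\subseteq N_{12}:=N\cup N_1\cup N_2$. Let $N_3$ be the set of names allocated by the third premise on the left. By (R3) there are these cases.

If $V_1=\lambda y.Q$ and $V_1^\circ=\lambda y.Q^\circ$ with $Q\triangleright Q^\circ$, then $Q[V_2/y]\triangleright Q^\circ[V_2^\circ/y]$ by (R2); use the induction hypothesis.

If $(V_1,V_1^\circ)$ is $(H^\iota_{e_1\dots e_j},Z_j)$ with $j\le3$, or $(\mathsf{tok}^\iota_\vartheta,Z_5)$, then by (R3) $V_2$ is respectively a boolean equal to $V_2^\circ$ (for $j<3$), a closed value of type $\tau$ with $V_2\triangleright V_2^\circ$ (for $j=3$), or a name in $K_2$. The results are the next partial applications, which are again a listed pair. Nothing is allocated.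

If $(V_1,V_1^\circ)$ is $(\mathsf{tok}^\iota_{\vartheta,t},Z_6)$, then $t\in K_2$ is not in $\mathrm{Hid}(\mathcal W_2)$, so it is not a tag of $\iota$. The token reaches its last branch and the left result is a fresh name $n\notin N_{12}$. The right side evaluates $\mathsf{new}$ and may choose the same $n\notin K_2$. Put $N_3''=\{n\}$ and $\mathcal W_3=\mathcal W_2$.

There remains $(V_1,V_1^\circ)=(H^\iota_{\bar e,V'},Z_4)$, the case of a completed call. On the right the result is $Z_5$ with no allocation; put $N_3''=\emptyset$. We must show that the left result $U$ satisfies $U\triangleright Z_5$ with respect to a suitable $\mathcal W_3$ and $K_2$. By (∗), $V',V_2\in\mathcal T^\iota(K_2^\iota,\Theta^\iota)$ with $K_2^\iota\cap\mathrm{Hid}(\iota)=\emptyset$ and $K_2^\iota\cup\mathrm{Hid}(\iota)\subseteq N_{12}$. So Lemma 3 applies to every read performed in the role: a later read starts with more names in use, but with the same $K_0=K_2^\iota$ and the same $\Theta^\iota$. Every successful read therefore returns the source and target of a genuine record of $\Theta^\iota$ with the label read. Hence $U$ is $Z_5$ (then $Z_5\triangleright Z_5$,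 and we take $\mathcal W_3=\mathcal W_2$), or $W$, or $U=\mathsf{tok}^\iota_\vartheta$ for a record $\vartheta$ of the kinds listed below, which is added to $\Theta^\iota$ to form $\mathcal W_3$. In the last case $r$ (and $d$, if present) are newly allocated and distinct, and the other names of $\vartheta$ are nodes of $\iota$. So (G) still holds, the sets $\mathrm{Hid}$ remain disjoint, $K_2\cap\mathrm{Hid}(\mathcal W_3)=\emptyset$ and $\mathrm{Hid}(\mathcal W_3)\subseteq N_{12}\cup N_3$, and $(U,Z_5)$ is a listed pair. It remains to check (Sem) for each role and to exclude $W$. Recall that $x_0$ and the values of $U_i,J,\Delta$ are not reserved, so the exactness clause concerns only records issued by $E$.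

- *init.* Record $(x_0;r,\mathsf{beg},\mathsf{end})$: $w\in R(\mathsf{end})$ means $w=\varepsilon$, and $x_0\in R(\mathsf{beg})$.
- *$U_i$.* From $(x;\cdot,a,b)$, record $(U_i(x);r,a,b)$: $w\in R(b)\Rightarrow xw\in R(a)\Rightarrow U_i(x)w\in R(a)$, the last step because $R(a)$ is closed under $\to$.
- *$J$.* From $(x;\cdot,a,c)$ and $(y;\cdot,c,b)$, record $(J(x,y);r,a,b)$: $w\in R(b)\Rightarrow yw\in R(c)\Rightarrow xyw\in R(a)\Rightarrow J(x,y)w\in R(a)$.
- *$E$.* From $(x;\cdot,a,b)$, record $(\rho_x;r,a,d)$ with $d$ a new node. Define $R(d)=\{w\mid\rho_xw\in R(a)\}$. It is closed under $\to$, since $w\to w'$ gives $\rho_xw\to\rho_xw'$ and $R(a)$ is closed. Both clauses of (Sem) hold for this record by definition.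
- *$F$.* From $(\rho_x;\cdot,a,d)$ and $(x;\cdot,a,b)$, record $(\Delta(x);r,d,b)$: $w\in R(b)\Rightarrow xw\in R(a)\Rightarrow\rho_x\Delta(x)w\in R(a)\Rightarrow\Delta(x)w\in R(d)$, the last step by the exactness clause for the record labelled $\rho_x$.
- *goal with result $W$.* This requires a record $(x_1;\cdot,\mathsf{beg},\mathsf{end})$ in $\Theta^\iota$. As $\varepsilon\in R(\mathsf{end})$, this gives $x_1\in R(\mathsf{beg})$, i.e. $x_0\to^*x_1$, a contradiction. So this case does not occur. $\square$

**Proof of Theorem 2.** One direction is Section 6. For the other, assume not $x_0\to^*x_1$, and let $C$ be any context with $S;\emptyset\vdash C[t_{\mathcal S}],C[Z]:\mathrm{Bool}$. As $t_{\mathcal S}$ and $Z$ have no free variables or names, $C[t_{\mathcal S}]=P[t_{\mathcal S}/y]$ and $C[Z]=P[Z/y]$ with $P=C[y]$, $y$ a fresh variable of type $\theta$. So $C[t_{\mathcal S}]\triangleright C[Z]$ with $\mathcal W=\emptyset$ and $K=N=S$. By Lemma 4 and (R3), $S\vdash C[t_{\mathcal S}]\Downarrow_{N'}b$ implies $S\vdash C[Z]\Downarrow_{N''}b$ for some $N''$, with the same boolean $b$. By Fact 0, $C[t_{\mathcal S}]$ evaluates to some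 boolean, and the boolean result of each of the two terms is unique. So $C[t_{\mathcal S}]$ evaluates to $\mathrm{true}$ iff $C[Z]$ does, and $t_{\mathcal S}\cong Z$. $\square$

**Proof of Theorem 1.** The map $\mathcal S\mapsto t_{\mathcal S}$ is computable, and by Theorem 2 an algorithm for $t\cong Z$ would decide "not $x_0\to^*x_1$", contrary to Lemma 0. An algorithm for $\cong$ would in particular decide $t\cong Z$. $\square$

## 10. $\Pi^0_1$-completeness

**Proof of Theorem 3.** We first show membership in $\Pi^0_1$, making precise the half of the initial guess that survived. By Fact 0, $t_1\not\cong t_2$ iff some context $C$ gives different booleans for $C[t_1]$ and $C[t_2]$. Contexts can be enumerated, typability is decidable, and by Fact 0 evaluation of $C[t_1]$ and $C[t_2]$ always terminates with a computable result. So $\not\cong$ is recursively enumerable, and both $\cong$ and the set of $t:\theta$ with $t\cong Z$ are $\Pi^0_1$.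

For hardness, we compose reductions. The proof of the Post–Markov theorem is a computable many-one reduction of the halting problem to the word problem $u\Rightarrow^*v$ used in Lemma 0. The proof of Lemma 0 is a computable many-one reduction of this word problem to "$x_0\to^*x_1$". By Theorem 2, $\mathcal S\mapsto t_{\mathcal S}$ is a computable many-one reduction of the complement of "$x_0\to^*x_1$" to $\{t\mid\emptyset;\emptyset\vdash t:\theta,\ t\cong Z\}$. So the complement of the halting problem reduces to this set, and, through $t\mapsto(\emptyset,\theta,t,Z)$, also to $\cong$. $\square$
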